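\title{Generators of non-modular permutation invariants depend on the characteristic}

\begin{abstract}
Let a finite group $G$ permute the variables of a polynomial ring over a field $\mathbb{F}$. The Hilbert series of the ring of invariants does not depend on $\mathbb{F}$, and a folklore conjecture asserts that the number of minimal generators in each degree is the same in characteristic $0$ and in every characteristic $p$ not dividing $|G|$. We show that the conjecture is false for every prime $p$. More precisely, for every finite group $H$ with $|H|\ge 3$ and every prime $p\nmid |H|$ there is a counterexample in which $G$ is an extension of $H$ by an abelian normal subgroup and all prime divisors of $|G|$ divide $|H|$. The conjecture does hold when $G$ has an abelian subgroup of index at most $2$. The difference between the two counts is the torsion in the module of indecomposables over a discrete valuation ring, and the counterexamples come from a construction that realizes prescribed combinatorial relations in that module.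
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a finite group and let $V$ be a finite-dimensional permutation representation of $G$, so that $G$ permutes a basis $x_1,\dots,x_{\dim V}$ of $V$. For a commutative ring $\mathbb{F}$ let $\mathbb{F}[V]$ be the polynomial ring over $\mathbb{F}$ in variables corresponding to this basis, with the standard grading and with $G$ permuting the variables, and let $\mathbb{F}[V]^G$ be the graded ring of invariants. A polynomial is invariant exactly when its coefficients are constant on the $G$-orbits of monomials. Hence the \emph{orbit sums}, the sums of the monomials in one orbit, form a basis of $\mathbb{F}[V]^G$ over $\mathbb{F}$.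

Two consequences follow when $\mathbb{F}$ is a field. The dimension of the degree-$d$ part of $\mathbb{F}[V]^G$ is the number of orbits of monomials of degree $d$, so the Hilbert series does not depend on $\mathbb{F}$. And $\mathbb{F}[V]^G$ is obtained from the invariant ring over the prime field by extension of scalars, so the number of elements of degree $d$ in a homogeneous minimal generating set depends only on the characteristic of $\mathbb{F}$ (Section~\ref{sec:torsion} recalls why this number does not depend on the generating set either). We write $N_0(d)$ for this number in characteristic $0$ and $N_p(d)$ in characteristic $p$. Thus $N_0(d)$ counts, for instance, the elements of degree $d$ in a minimal generating set of $\mathbb{Q}[V]^G$ made of orbit sums. The following is stated as a folklore conjecture in \cite{problems}.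

\begin{quote}
\textbf{Conjecture.} If the prime $p$ does not divide $|G|$, then $N_p(d)=N_0(d)$ for all $d$.
\end{quote}

We say that the Conjecture holds for $(G,V,p)$ if $N_p(d)=N_0(d)$ for all $d$, and that it fails otherwise.

The simplest cases support it. For the symmetric group permuting all variables, the elementary symmetric polynomials generate freely over every field. For abelian $G$ and $p\nmid|G|$ the action can be diagonalized, the invariant ring is spanned by invariant monomials, and the minimal generators are the invariant monomials that do not factor, a count in which the field plays no role (Section~\ref{sec:index2}). When $p$ divides $|G|$ the equality can fail already for $|G|=2$ (Example~\ref{ex:regular}), and it is tempting to put all the blame on the missing averaging operator $|G|^{-1}\sum_{g}g$. With that operator available, one would expect characteristic $p$ to behave like characteristic $0$. It does not.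

\begin{theorem}\label{thm:counter}
Let $H$ be a finite group with $|H|\ge 3$ and let $p$ be a prime with $p\nmid|H|$. There are a finite group $G$ with an abelian normal subgroup $A$ such that $G/A\cong H$ and all prime divisors of $|G|$ divide $|H|$ (so that $p\nmid|G|$), and a permutation representation $V$ of $G$, a direct sum of copies of the regular representation, such that $N_p(d)>N_0(d)$ for some degree $d$.
\end{theorem}

Every prime $p$ occurs: take for $H$ the cyclic group $C_3$ if $p\neq3$ and $C_4$ if $p=3$. So the Conjecture fails for every prime; for $p=2$, for example, it fails for a $3$-group $G$. The bound $|H|\ge3$ cannot be lowered.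

\begin{theorem}\label{thm:index2}
If $G$ has an abelian subgroup of index at most $2$, then the Conjecture holds for all permutation representations $V$ of $G$ and all primes $p\nmid|G|$.
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $H$ be a finite group. The Conjecture holds for all finite groups $G$ having an abelian normal subgroup $A$ with $G/A\cong H$, all permutation representations $V$ of $G$ and all primes $p\nmid|G|$ if and only if $|H|\le2$. If $|H|\ge3$, it fails for every prime $p\nmid|H|$, for suitable $G$ and $V$.
\end{corollary}

\begin{proof}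
If $|H|\le2$, then $A$ has index at most $2$ and Theorem~\ref{thm:index2} applies. If $|H|\ge3$, Theorem~\ref{thm:counter} applies to every prime $p\nmid|H|$, and such primes exist.
\end{proof}

The last result says in which direction, and for how many primes at once, the Conjecture can fail.

\begin{theorem}\label{thm:primes}
\begin{enumerate}
\item[(i)] One always has $N_p(d)\ge N_0(d)$, in every degree $d$. For fixed $(G,V)$, equality holds in all degrees for all but finitely many primes $p$.
\item[(ii)] Let $H$ be a finite group with $|H|\ge3$ and let $\Pi$ be a finite set of odd primes not dividing $|H|$. There is one pair $(G,V)$ as in Theorem~\ref{thm:counter} for which the Conjecture fails for all $p\in\Pi$ simultaneously.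
\end{enumerate}
\end{theorem}

The proofs compare the two characteristics over a discrete valuation ring $\mathcal{O}$ that has both as specializations. In Section~\ref{sec:torsion} the difference $N_p(d)-N_0(d)$ is identified with the size of the torsion in the cokernel of the multiplication map, and the permutation representation is replaced by an arbitrary $\mathcal{O}G$-lattice. Section~\ref{sec:index2} proves Theorem~\ref{thm:index2} and shows what prevents torsion there: the relations have at most two terms. Section~\ref{sec:rows} describes the relations that a quotient group $H$ produces and finds $2$-torsion in a configuration of three of them. Section~\ref{sec:real}, the core of the paper, builds an abelian group $A$ whose invariants admit a prescribed set of such relations and no others. Section~\ref{sec:odd} treats odd primes and completes the proofs.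

\section{Generators and torsion}\label{sec:torsion}

Let $R=\bigoplus_{d\ge0}R_d$ be a graded commutative algebra over a ring $\mathcal{O}$ with $R_0=\mathcal{O}$. Put $R_+=\bigoplus_{d>0}R_d$. The \emph{module of indecomposables} is $Q(R)=R_+/R_+^2$. It is graded, and for $d>0$
\begin{equation}\label{eq:coker}
Q_d(R)=\operatorname{coker}\Bigl(\bigoplus_{0<i<d}R_i\otimes_{\mathcal{O}}R_{d-i}\longrightarrow R_d\Bigr).
\end{equation}
By induction on the degree, homogeneous elements of $R_+$ generate $R$ as an algebra if and only if their images generate $Q(R)$ as an $\mathcal{O}$-module (the graded Nakayama lemma). If $\mathcal{O}$ is a field, a homogeneous generating set is therefore minimal exactly when it maps bijectively onto a basis of $Q(R)$, and it then has $\dim Q_d(R)$ elements of degree $d$. So $N_0(d)$ and $N_p(d)$ are the dimensions of $Q_d(\mathbb{F}[V]^G)$ in characteristic $0$ and $p$.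

If $R$ has a multigrading by $\mathbb{Z}_{\ge0}^{\mathcal{T}}$, $\mathcal{T}$ a finite set, such that $R_{\mathbf{d}}$ lies in degree $|\mathbf{d}|=\sum_{\tau\in\mathcal{T}}\mathbf{d}_\tau$, then $Q(R)$ inherits it, the component $Q(R)_{\mathbf{d}}$ is a direct summand of $Q_{|\mathbf{d}|}(R)$, and
\begin{equation}\label{eq:multi}
Q(R)_{\mathbf{d}}=R_{\mathbf{d}}\Big/\sum R_{\mathbf{d}'}R_{\mathbf{d}''},\qquad \text{the sum over }\mathbf{d}'+\mathbf{d}''=\mathbf{d},\ \mathbf{d}'\neq0\neq\mathbf{d}''.
\end{equation}

From now on $p$ is a prime and $\mathcal{O}$ is a discrete valuation ring with uniformizer $\pi$, fraction field $L_0$ of characteristic $0$ and residue field $L_p$ of characteristic $p$. An integer is a unit of $\mathcal{O}$ if and only if it is prime to $p$. A finitely generated $\mathcal{O}$-module is isomorphic to $\mathcal{O}^a\oplus\bigoplus_{i=1}^b\mathcal{O}/\pi^{e_i}\mathcal{O}$ with all $e_i\ge1$; in particular it is free if it is torsion-free. We use two kinds of rings $\mathcal{O}$: the localization $\mathbb{Z}_{(p)}$, and the localization $\mathbb{Z}[\zeta_\ell]_{\mathfrak{p}}$ of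 the Dedekind domain $\mathbb{Z}[\zeta_\ell]$, $\zeta_\ell$ a primitive complex $\ell$-th root of unity, at a maximal ideal $\mathfrak{p}$ containing $p$. The latter contains the group $\boldsymbol{\mu}_\ell$ of $\ell$-th roots of unity.

\begin{lemma}\label{lem:torsion}
Let $V$ be a permutation representation of $G$ and $R=\mathcal{O}[V]^G$. Then
\[
N_p(d)=N_0(d)+\dim_{L_p}\bigl(\operatorname{tors}(Q_d(R))\otimes_{\mathcal{O}}L_p\bigr).
\]
In particular $N_p(d)=N_0(d)$ if and only if $Q_d(R)$ is torsion-free.
\end{lemma}

\begin{proof}
For $L=L_0$ and $L=L_p$ the map $R\otimes_{\mathcal{O}}L\to L[V]^G$ sends the basis of orbit sums to the basis of orbit sums, so it is an isomorphism of graded algebras. Tensor products preserve cokernels, so \eqref{eq:coker} gives $Q_d(R)\otimes_{\mathcal{O}}L=Q_d(L[V]^G)$. The same argument for field extensions shows that $\dim Q_d(\mathbb{F}[V]^G)$ depends only on the characteristic of the field $\mathbb{F}$. Hence $Q_d(R)\otimes L_0$ has dimension $N_0(d)$ and $Q_d(R)\otimes L_p$ has dimension $N_p(d)$. Writing $Q_d(R)\cong\mathcal{O}^a\oplus\bigoplus_{i=1}^b\mathcal{O}/\pi^{e_i}\mathcal{O}$,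 we find $N_0(d)=a$ and $N_p(d)=a+b$, and $b$ is the dimension in the statement.
\end{proof}

The lemma does not use $p\nmid|G|$. It shows where the heuristic of Section~\ref{sec:intro} has a gap: the multiplication map in \eqref{eq:coker} is a matrix of integers in the bases of orbit sums, and the Conjecture claims that the elementary divisors of this matrix involve only primes dividing $|G|$.

\begin{proof}[Proof of Theorem~\ref{thm:primes}(i)]
The inequality is Lemma~\ref{lem:torsion}. For the second claim, recall Noether's theorem that $\mathbb{Z}[V]^G$ is a finitely generated $\mathbb{Z}$-algebra: the coefficients of the polynomials $\prod_{g\in G}(T-gx_i)$ generate a Noetherian subring $B\subset\mathbb{Z}[V]^G$ over which $\mathbb{Z}[V]$ is a finite module, and so the submodule $\mathbb{Z}[V]^G$ is finite over $B$ too. By the graded Nakayama lemma $Q(\mathbb{Z}[V]^G)$ is a finitely generated abelian group, so its torsion subgroup is finite. As in the proof of Lemma~\ref{lem:torsion}, $Q(\mathbb{Z}_{(p)}[V]^G)=Q(\mathbb{Z}[V]^G)\otimes\mathbb{Z}_{(p)}$, and this is torsion-free when $p$ does not divide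 the order of that torsion subgroup. For such $p$, Lemma~\ref{lem:torsion} with $\mathcal{O}=\mathbb{Z}_{(p)}$ gives equality in all degrees.
\end{proof}

To disprove the Conjecture we must produce torsion. Permutation modules are rigid objects to design, but the non-modular hypothesis removes this restriction. An \emph{$\mathcal{O}G$-lattice} is an $\mathcal{O}G$-module $M$ that is free of finite rank over $\mathcal{O}$; its symmetric algebra $\operatorname{Sym}(M)$ is the polynomial ring over $\mathcal{O}$ on any basis of $M$.

\begin{lemma}\label{lem:lattice}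
Let $p\nmid|G|$ and let $M$ be an $\mathcal{O}G$-lattice generated by $N$ elements. If $Q_d(\operatorname{Sym}(M)^G)$ has non-zero torsion, then $N_p(d)>N_0(d)$ for $V$ the direct sum of $N$ copies of the regular representation of $G$.
\end{lemma}

\begin{proof}
The degree-one part of $\mathcal{O}[V]$ is $(\mathcal{O}G)^N$. Choose an $\mathcal{O}G$-linear surjection $(\mathcal{O}G)^N\to M$. It has an $\mathcal{O}$-linear section $j$ because $M$ is free over $\mathcal{O}$, and $|G|^{-1}\sum_g g\,j\,g^{-1}$ is an $\mathcal{O}G$-linear section; this is where $p\nmid|G|$ is used. So $(\mathcal{O}G)^N=M\oplus M'$ with $M'$ finitely generated and torsion-free, hence free over $\mathcal{O}$, and $\mathcal{O}[V]=\operatorname{Sym}(M)\otimes\operatorname{Sym}(M')$. The degrees in $M$ and in $M'$ make $R=\mathcal{O}[V]^G$ a bigraded ring with $\bigoplus_iR_{(i,0)}=\operatorname{Sym}(M)^G$. In \eqref{eq:multi} with $\mathbf{d}=(d,0)$ both $\mathbf{d}'$ and $\mathbf{d}''$ have second coordinate $0$, so $Q(R)_{(d,0)}=Q_d(\operatorname{Sym}(M)^G)$. This is a direct summand of $Q_d(R)$, which therefore has torsion, and Lemma~\ref{lem:torsion}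 applies.
\end{proof}

We shall use lattices on which an abelian normal subgroup acts diagonally. The following observation is used in both directions of the argument. If a group $A$ acts on a polynomial ring over $\mathcal{O}$ by multiplying each variable by scalars, then it multiplies each monomial $\mu$ by scalars $\lambda_\mu(a)$, $a\in A$, and $\sum c_\mu\mu$ is invariant if and only if $c_\mu(\lambda_\mu(a)-1)=0$ for all $\mu$ and $a$. Since $\mathcal{O}$ is a domain,
\begin{equation}\label{eq:diag}
\text{the $A$-invariant monomials form an $\mathcal{O}$-basis of the ring of $A$-invariants.}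
\end{equation}

\section{Abelian subgroups of index at most two}\label{sec:index2}

We prove Theorem~\ref{thm:index2}. Let $A\le G$ be abelian of index at most $2$, hence normal, let $p\nmid|G|$, and take $\mathcal{O}=\mathbb{Z}[\zeta_{|G|}]_{\mathfrak{p}}$. Write $\boldsymbol{\mu}=\boldsymbol{\mu}_{|G|}\subset\mathcal{O}^\times$. Let $M$ be the $\mathcal{O}$-span of the variables and $R=\operatorname{Sym}(M)^G=\mathcal{O}[V]^G$. By Lemma~\ref{lem:torsion} it suffices to show that $Q(R)$ is torsion-free.

\subsection*{Diagonalization}
Let $B$ be an abelian subgroup of $G$ and $M'$ an $\mathcal{O}B$-lattice. The characters $\lambda$ of $B$ take values in $\boldsymbol{\mu}$ and $|B|$ is a unit, so the orthogonal idempotents $|B|^{-1}\sum_{b\in B}\lambda(b)^{-1}b$, whose sum is $1$, lie in $\mathcal{O}B$. Hence $M'=\bigoplus_\lambda M'_\lambda$, where $B$ acts on $M'_\lambda$ through $\lambda$, and each $M'_\lambda$ is torsion-free, hence free. Applied to $B=A$ this gives $M=\bigoplus_\lambda M_\lambda$.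

\subsection*{Index one}
Here $G=A$. Take bases of the $M_\lambda$ as variables. By \eqref{eq:diag}, $R_+$ has as basis the invariant monomials $\neq1$, and $R_+^2$ is spanned by those that are products of two invariant monomials $\neq 1$. So $Q(R)$ is free on the remaining ones.

\subsection*{Index two: variables}
Fix $\tau\in G\setminus A$; then $\tau^2\in A$. We want variables that $A$ scales and that $\tau$ permutes up to roots of unity. We have $\tau M_\lambda=M_{\lambda^\tau}$ with $\lambda^\tau(a)=\lambda(\tau^{-1}a\tau)$, and $\lambda\mapsto\lambda^\tau$ is an involution because $\tau^2$ centralizes $A$. For each pair $\{\lambda,\lambda^\tau\}$ with $\lambda\neq\lambda^\tau$ choose a basis $\{z\}$ of $M_\lambda$ and take $\{\tau z\}$ as basis of $M_{\lambda^\tau}$; then $\tau(\tau z)=\lambda(\tau^2)z$ with $\lambda(\tau^2)\in\boldsymbol{\mu}$. If $\lambda=\lambda^\tau$, then $M_\lambda$ is an $\mathcal{O}\langle\tau\rangle$-lattice, and diagonalization for $B=\langle\tau\rangle$ gives a basis of eigenvectors of $\tau$ with eigenvalues in $\boldsymbol{\mu}$. In these variables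
\[
\tau\mu=\theta(\mu)\,\mu^*\qquad\text{for every monomial }\mu,
\]
where $\theta(\mu)\in\boldsymbol{\mu}$ and $\mu\mapsto\mu^*$ is the involution of the set of monomials induced by an involution of the variables.

Let $\mathcal{M}$ be the set of $A$-invariant monomials, so that $\operatorname{Sym}(M)^A=\mathcal{O}\mathcal{M}$ by \eqref{eq:diag}. Since $\tau$ normalizes $A$, it preserves $\mathcal{O}\mathcal{M}$, so $\mathcal{M}$ is stable under $*$. Since $\tau^2\in A$ acts trivially on $\mathcal{O}\mathcal{M}$ and $\tau^2\mu=\theta(\mu)\theta(\mu^*)\mu$, we have $\theta(\mu)\theta(\mu^*)=1$ for $\mu\in\mathcal{M}$.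

\subsection*{Index two: basis and relations}
For $f\in\mathcal{O}\mathcal{M}$ put $\operatorname{tr}(f)=f+\tau f\in R$. The order $|G|$ is even, so $p$ is odd, $2$ is a unit, and every $f\in R$ equals $\frac12\operatorname{tr}(f)$. Thus $R_d$ is spanned by the $\operatorname{tr}(\mu)$ with $\mu\in\mathcal{M}$ of degree $d$. We have
\[
\operatorname{tr}(\mu^*)=\mu^*+\theta(\mu^*)\mu=\theta(\mu)^{-1}\bigl(\theta(\mu)\mu^*+\mu\bigr)=\theta(\mu)^{-1}\operatorname{tr}(\mu).
\]
If $\mu^*\neq\mu$, then $\operatorname{tr}(\mu)\neq0$. If $\mu^*=\mu$, then $\theta(\mu)=\pm1$ and $\operatorname{tr}(\mu)$ is $2\mu$ or $0$. Fix $d>0$ and let $\Omega$ be the set of orbits $\omega=\{\mu,\mu^*\}\subset\mathcal{M}$ of degree $d$ with $\operatorname{tr}(\mu)\neq0$. Choose $\mu_\omega\in\omega$ and put $b_\omega=\operatorname{tr}(\mu_\omega)$. The $b_\omega$ are non-zero, involve disjoint sets of monomials and span $R_d$, so they form a basis of $R_d$. Every $\operatorname{tr}(\kappa)$ with $\kappa\in\mathcal{M}$ of degree $d$ is $0$ or of the form $\eta b_\omega$ with $\eta\in\boldsymbol{\mu}$.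

The submodule $(R_+^2)_d$ is spanned by the products $\operatorname{tr}(\mu)\operatorname{tr}(\nu)$ with $\mu,\nu\in\mathcal{M}\setminus\{1\}$ and $\deg\mu\nu=d$. Using $\tau(\mu\cdot\tau\nu)=\tau\mu\cdot\nu$ we get
\begin{equation}\label{eq:twoterm}
\operatorname{tr}(\mu)\operatorname{tr}(\nu)=\mu\nu+\tau(\mu\nu)+\mu\cdot\tau\nu+\tau\mu\cdot\nu=\operatorname{tr}(\mu\nu)+\theta(\nu)\operatorname{tr}(\mu\nu^*).
\end{equation}
So $Q_d(R)$ is the quotient of $\bigoplus_{\omega\in\Omega}\mathcal{O}b_\omega$ by relations of the four forms
\[
0,\qquad \eta b_\omega,\qquad(\eta+\eta')b_\omega,\qquad\eta b_\omega+\eta'b_{\omega'}\ \ (\omega\neq\omega'),\qquad\text{with }\eta,\eta'\in\boldsymbol{\mu}.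
\]

\begin{lemma}\label{lem:units}
For $\eta,\eta'\in\boldsymbol{\mu}$, the sum $\eta+\eta'$ is $0$ or a unit of $\mathcal{O}$.
\end{lemma}

\begin{proof}
Since $|G|$ is even, $-1\in\boldsymbol{\mu}$, so $\xi=-\eta'/\eta\in\boldsymbol{\mu}$, and $\eta+\eta'=\eta(1-\xi)$. Let $\xi\neq1$ have order $D$. Setting $T=1$ in $1+T+\dots+T^{D-1}=\prod_{j=1}^{D-1}(T-\xi^j)$ gives $\prod_{j=1}^{D-1}(1-\xi^j)=D$. As $D$ divides $|G|$, it is a unit, and so is its factor $1-\xi$.
\end{proof}

Form the graph with vertex set $\Omega$ and one edge from $\omega$ to $\omega'$ for each relation of the fourth form. Every relation involves a single connected component, so $Q_d(R)$ is the direct sum of the quotients attached to the components. In a component choose a spanning tree with root $\omega_0$. The relation of a tree edge expresses the basis element of its endpoint farther from the root as $-\eta/\eta'\in\boldsymbol{\mu}$ times the basis element of the nearer one. So the tree relations alone leave the quotient $\mathcal{O}b_{\omega_0}$, in which $b_\omega=\eta_\omega b_{\omega_0}$ with $\eta_\omega\in\boldsymbol{\mu}$. Each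 remaining non-zero relation becomes $cb_{\omega_0}$, where $c$ is one of $\eta\eta_\omega$, $\eta\eta_\omega+\eta'\eta_\omega$, $\eta\eta_\omega+\eta'\eta_{\omega'}$. By Lemma~\ref{lem:units}, $c$ is $0$ or a unit. Each component thus contributes $\mathcal{O}$ or $0$, and $Q_d(R)$ is free. This proves Theorem~\ref{thm:index2}. \qed

\medskip
The proof tells us where to look for torsion. Going around a cycle of two-term relations multiplies a generator by a root of unity $\xi$ and imposes $(1-\xi)b_{\omega_0}=0$. For $\xi=-1$ the coefficient is $2$, harmless only because $p$ is odd when $|G|$ is even. If $G/A$ has odd order, $p=2$ is allowed. And if $G/A$ has at least three elements, the analogue of \eqref{eq:twoterm} has at least three terms, so that the factor picked up along a cycle need not be a root of unity. We exploit the first point for $p=2$ and the second for odd $p$.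

\section{Rows and a triangle}\label{sec:rows}

Let $H$ be a finite group of order $n\ge2$, let $k\ge3$ and $[k]=\{1,\dots,k\}$. The group $H$ acts freely on $H^k$ by diagonal left multiplication. The orbits are called \emph{points}, and $[a]\in H\backslash H^k$ is the point of $a\in H^k$. For $S\subset[k]$, $t\in H^k$ and $h\in H$ let $t^{S,h}$ be obtained from $t$ by replacing $t_i$ with $ht_i$ for $i\in S$, and let $S^c=[k]\setminus S$. In the free module $\mathcal{O}[H\backslash H^k]$ put
\[
v(\emptyset,t)=[t],\qquad v(S,t)=\sum_{h\in H}[t^{S,h}]\quad(S\neq\emptyset).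
\]
Let $\emptyset\neq S\neq[k]$. We record three facts.
\begin{enumerate}
\item[(R1)] The $n$ points $[t^{S,h}]$, $h\in H$, are distinct: if $g\,t^{S,h}=t^{S,h'}$, a coordinate outside $S$ gives $g=1$, and then a coordinate in $S$ gives $h=h'$.
\item[(R2)] $v(S^c,t)=v(S,t)$, because $h^{-1}t^{S^c,h}=t^{S,h^{-1}}$.
\item[(R3)] The tuple that equals $gt$ on $S$ and $g't$ on $S^c$ is $g'\,t^{S,h}$ with $h=g'^{-1}g$. As $(g,g')$ runs through $H^2$, so does $(h,g')$.
\end{enumerate}
The vectors $v(S,t)$ are the $n$-term analogues of \eqref{eq:twoterm}, as the following example shows.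

\begin{example}\label{ex:regular}
Let $V$ be the sum of $k$ copies of the regular representation of $H$, with variables $y_{i,h}$ ($i\in[k]$, $h\in H$) and $gy_{i,h}=y_{i,gh}$. Grade $R=\mathcal{O}[V]^H$ by the degrees in the $k$ copies. For $I\subset[k]$ the monomials of degree $1$ in the copies $i\in I$ and $0$ in the others are the $y^a=\prod_{i\in I}y_{i,a_i}$ with $a\in H^I$. So $R_{(1,\dots,1)}=\mathcal{O}[H\backslash H^k]$, where $[a]$ stands for the orbit sum of $y^a$. The splittings of $(1,\dots,1)$ in \eqref{eq:multi} correspond to subsets $\emptyset\neq S\neq[k]$, and by (R3) the product of two orbit sums is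
\[
\Bigl(\sum_{g}y^{gt|_S}\Bigr)\Bigl(\sum_{g'}y^{g't|_{S^c}}\Bigr)=\sum_h\sum_{g'}y^{g't^{S,h}}=v(S,t).
\]
Hence $Q(R)_{(1,\dots,1)}$ is the quotient of $\mathcal{O}[H\backslash H^k]$ by \emph{all} $v(S,t)$ with $\emptyset\neq S\neq[k]$.

Take $H=\{1,\sigma\}$ and $k=3$. There are four points $[a_1,a_2,1]$. By (R2) only $|S|=1$ matters. The vectors for $S=\{1\}$, $\{2\}$, $\{3\}$ are the sums of two points that differ in $a_1$ only, in $a_2$ only, in both. These are all six sums $e_i+e_j$ of two of the four points $e_1,\dots,e_4$. In the quotient $e_2=e_3=e_4=-e_1$ and the other three relations read $-2e_1=0$, so the quotient is $\mathcal{O}/2\mathcal{O}$. By Lemma~\ref{lem:torsion} with $\mathcal{O}=\mathbb{Z}_{(2)}$ we get $N_2(3)>N_0(3)$. Here $p=2$ divides the group order, so this is not a counterexample; it shows that the hypothesis $p\nmid|G|$ cannot be dropped from Theorem~\ref{thm:index2}.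
\end{example}

For abelian $H$ and $p\nmid n$ the module in Example~\ref{ex:regular} is torsion-free, by Theorem~\ref{thm:index2} and Lemma~\ref{lem:torsion}. Torsion appears if we may \emph{choose} which vectors to divide by.

\begin{definition}\label{def:rows}
A \emph{row} is a pair $r=(S_r,t_r)$ with $S_r\subset[k]$, $|S_r|\le k-2$ and $t_r\in H^k$; put $v_r=v(S_r,t_r)$. A finite list $\mathcal{R}$ of rows is \emph{admissible} if $[t_r]\neq[t_{r'}]$ for any two different members $r,r'$ with $S_r=S_{r'}=\emptyset$. Put
\[
C(\mathcal{R})=\mathcal{O}[H\backslash H^k]\Big/\sum_{r\in\mathcal{R}}\mathcal{O}v_r .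
\]
\end{definition}

The two conditions are normalizations for the proof in Section~\ref{sec:real}. By (R2) a set with $k-1$ elements can be replaced by its one-element complement, and repeated rows $(\emptyset,t)$ can be deleted without changing $C(\mathcal{R})$.

Our lists arise as follows. Choose a set $\mathcal{L}$ of \emph{live} points, take one row $(\emptyset,t)$ for each point $[t]\notin\mathcal{L}$, and add some rows with $S_r\neq\emptyset$. Such a list is admissible. The rows of the first kind kill the points outside $\mathcal{L}$. By (R1), $C(\mathcal{R})$ is the quotient of the free module on $\mathcal{L}$ by one relation for each row with $S_r\ne\emptyset$: the sum of the live points among the $[t_r^{S_r,h}]$, each with coefficient $1$. We call the $[t_r^{S_r,h}]$ the points \emph{on} the row.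

\begin{lemma}\label{lem:triangle}
Let $k=3$ and $1\neq\sigma\in H$. Take the live points $P=[1,1,1]$, $U=[\sigma,1,1]$, $W=[\sigma,\sigma,1]$ and the rows $(\{1\},(1,1,1))$, $(\{2\},(\sigma,1,1))$, $(\{3\},(1,1,1))$. Then $C(\mathcal{R})\cong\mathcal{O}/2\mathcal{O}$.
\end{lemma}

\begin{proof}
Each point has a unique representative $(a_1,a_2,1)$; we record $(a_1,a_2)$. The live points are $(1,1)$, $(\sigma,1)$, $(\sigma,\sigma)$, which are distinct. The points on the three rows are $(h,1)$, $(\sigma,h)$ and $(h^{-1},h^{-1})$ with $h\in H$, the last because $[1,1,h]=[h^{-1},h^{-1},1]$. The live ones are $\{P,U\}$, $\{U,W\}$ and $\{P,W\}$; see Figure~\ref{fig:triangle}. The relations $P+U=0$ and $U+W=0$ eliminate $U=-P$ and $W=P$, and $P+W=0$ becomes $2P=0$.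
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[thick,gray] (-0.3,0)--(2.3,0);
\draw[thick,gray] (1,-0.3)--(1,2.3);
\draw[thick,gray] (-0.22,-0.22)--(2.22,2.22);
\foreach \x in {0,1,2} \foreach \y in {0,1,2} \draw[fill=white] (\x,\y) circle (2pt);
\foreach \x/\y in {0/0,1/0,1/1} \fill (\x,\y) circle (2.6pt);
\draw (2,2) circle (3.6pt);
\node[above left] at (0,0) {$P$};
\node[above right] at (1,0) {$U$};
\node[below right] at (1,1) {$W$};
\node[below right] at (2.03,2) {$P'$};
\node at (0,-0.6) {$1$}; \node at (1,-0.6) {$\sigma$}; \node at (2,-0.6) {$\rho$};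
\node at (-0.7,0) {$1$}; \node at (-0.7,1) {$\sigma$}; \node at (-0.7,2) {$\rho$};
\end{tikzpicture}
\caption{Three rows in the plane $H\times H$ for a group $H=\{1,\sigma,\rho\}$ of order $3$: the pairs $(h,1)$, the pairs $(\sigma,h)$ and the pairs $(h,h)$. Each row imposes that the sum of its points is zero, and the points drawn as small empty circles are set to zero. The relations $P+U=0$, $U+W=0$, $P+W+P'=0$ give $P'=-2P$. If $P'$ is also set to zero, then $2P=0$.}
\label{fig:triangle}
\end{figure}

For $n$ odd, $\mathcal{O}/2\mathcal{O}$ is torsion at a prime that does not divide $n$. What remains is to find a group and a lattice whose indecomposables are $C(\mathcal{R})$.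

\section{Realizing a list of rows}\label{sec:real}

\begin{proposition}\label{prop:real}
Let $H$ be a finite group of order $n\ge2$, let $k\ge3$, and let $\mathcal{R}$ be an admissible list of rows. There are a power $\ell$ of $n$, a finite abelian group $A$ whose order is a power of $\ell$, a semidirect product $G=A\rtimes H$ and integers $N,d$, all independent of $p$, with the following property. For every prime $p\nmid n$ and $\mathcal{O}=\mathbb{Z}[\zeta_\ell]_{\mathfrak{p}}$ with $p\in\mathfrak{p}$, there are an $\mathcal{O}G$-lattice $M$ generated by $N$ elements, a $G$-invariant multigrading of $\operatorname{Sym}(M)$ refining the degree, and a multidegree $\mathbf{d}$ with $|\mathbf{d}|=d$ such that $R=\operatorname{Sym}(M)^G$ satisfies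
\[
Q(R)_{\mathbf{d}}\cong C(\mathcal{R}).
\]
\end{proposition}

We start from the variables $y_{i,h}$ of Example~\ref{ex:regular}, add auxiliary variables, and give every variable a weight in a lattice $\Lambda$ with an action of $H$. The group $A$ will be a finite group of characters of $\Lambda$, so large that in the relevant degrees a monomial is $A$-invariant exactly when its weight is $0$. The weights have to achieve three things.
\begin{enumerate}
\item[(a)] In multidegree $\mathbf{d}$, each $y^a$ with $a\in H^k$ extends in exactly one way to a monomial of weight $0$.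
\item[(b)] The splittings $\mathbf{d}=\mathbf{d}'+\mathbf{d}''$ that contribute to \eqref{eq:multi} correspond to the rows $r\in\mathcal{R}$, the row $r$ separating the indices in $S_r$ from those in $S_r^c$.
\item[(c)] In the splitting of the row $r$, only the orbits of $t_r|_{S_r}$ and $t_r|_{S_r^c}$ survive.
\end{enumerate}
Requirements (a) and (c) pull in opposite directions: a condition on $a$ must be imposed in a factor and be void in the product. Requirement (b) is a matter of bookkeeping.

\subsection*{A condition that can be switched off}
The conditions in (c) are conjunctions of equations between two coordinates of $a$. To test an equation $a=b$ in $H$, give two variables the weights $a$ and $-b$ in $\mathbb{Z}[H]$. To switch the test off, allow further variables $w_h$ of weight $h$ that make up the difference. They have non-negative exponents, so they cannot cancel $a$ in $\mathbb{Z}[H]$, but they can complete it to $\sum_hh$. We therefore work in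
\[
\Lambda_H=\mathbb{Z}[H]\Big/\mathbb{Z}\sum_{h\in H}h ,
\]
a free abelian group of rank $n-1$ in which $\sum_hc(h)h=0$ if and only if the function $c\colon H\to\mathbb{Z}$ is constant. For example, let $H=\{1,\sigma,\sigma^2\}$, $a=1$, $b=\sigma$. The weight $1-\sigma$ is not $0$, but the monomial $w_\sigma^2w_{\sigma^2}$ of degree $3$ balances it: $1-\sigma+2\sigma+\sigma^2=1+\sigma+\sigma^2=0$ in $\Lambda_H$. Let $\mathbf{1}_a$ be the indicator function of $a\in H$.

\begin{lemma}\label{lem:balance}
Let $a,b\in H$, $\iota,\iota'\in\{0,1\}$ and $u\in\mathbb{Z}_{\ge0}$. Consider functions $c\colon H\to\mathbb{Z}_{\ge0}$ with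
\[
\sum_hc(h)=u\qquad\text{and}\qquad\sum_hc(h)h+\iota a-\iota'b=0\ \text{ in }\Lambda_H .
\]
There is at most one such $c$, and in the following cases existence is as stated.
\[
\begin{array}{c|c|c|c|c}
\text{case}&(\iota,\iota')&u&c&\text{exists}\\ \hline
\mathrm{(B1)}&(1,1)&n&1-\mathbf{1}_a+\mathbf{1}_b&\text{always}\\
\mathrm{(B2)}&(1,1)&0&0&\text{iff }a=b\\
\mathrm{(B3)}&(1,0)&n-1&1-\mathbf{1}_a&\text{always}\\
\mathrm{(B4)}&(0,1)&1&\mathbf{1}_b&\text{always}\\
\mathrm{(B5)}&(0,0)&0\text{ or }n&u/n&\text{always}
\end{array}
\]
\end{lemma}

\begin{proof}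
The second condition says that $c+\iota\mathbf{1}_a-\iota'\mathbf{1}_b$ is a constant $\kappa$, and summing over $H$ gives $n\kappa=u+\iota-\iota'$. So $c=\kappa-\iota\mathbf{1}_a+\iota'\mathbf{1}_b$ is determined by the data, and it is a solution if and only if $\kappa$ is an integer and $c\ge0$. In the five cases $\kappa=1,0,1,0,u/n$. In (B1), (B3), (B4), (B5) the function $c$ is the one listed, and it is non-negative. In (B2) it is $\mathbf{1}_b-\mathbf{1}_a$, which is non-negative if and only if $a=b$.
\end{proof}

Define $\phi(1,1)=n$, $\phi(1,0)=n-1$, $\phi(0,1)=1$, $\phi(0,0)=0$. With $u=\phi(\iota,\iota')$ a solution always exists, and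
\begin{equation}\label{eq:phi}
\phi(\iota,\iota')+\phi(1-\iota,1-\iota')=n .
\end{equation}
So however the two tested variables are distributed over two factors, a supply of $n$ balancing variables can be shared so that neither factor is constrained. If both tested variables lie in one factor, there is a second way: hand all $n$ balancing variables to the other factor. Then the first factor is in case (B2) and the test is switched on.

\subsection*{Labels and equations}
For $r\in\mathcal{R}$ let $E_r$ be the set of triples $e=(r,\alpha_e,\beta_e)$, called \emph{labels}, such that for $B=S_r$ or $B=S_r^c$ we have $\alpha_e=\min B$ and $\beta_e\in B\setminus\{\alpha_e\}$. The indices $\alpha_e,\beta_e$ are the \emph{endpoints} of $e$. Put $\gamma_e=t_{r,\beta_e}^{-1}t_{r,\alpha_e}$. The \emph{equation} of $e$ is $a_{\alpha_e}=a_{\beta_e}\gamma_e$; it is equivalent to $a_{\alpha_e}t_{r,\alpha_e}^{-1}=a_{\beta_e}t_{r,\beta_e}^{-1}$. For non-empty $B\in\{S_r,S_r^c\}$ and $a\in H^B$, the equations of the labels in $E_r$ with endpoints in $B$ say that $a_it_{r,i}^{-1}$ does not depend on $i\in B$, that is,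
\begin{equation}\label{eq:orbit}
a\in H\cdot t_r|_B .
\end{equation}
Let $E$ be the disjoint union of the $E_r$.

\subsection*{Weights}
For each $e\in E$ let $\Lambda_e$ be a copy of $\Lambda_H$, with $H$ acting by left multiplication. Let $\Lambda_0$ be the free abelian group on symbols $\varepsilon_i$ ($i\in[k]$) and $\varepsilon_e$ ($e\in E$), with trivial action, and put $\Lambda=\Lambda_0\oplus\bigoplus_e\Lambda_e$. The group $\Lambda_0$ records how many variables of each kind a monomial contains. The full supply, and the share prescribed for the row $r$, are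
\[
\delta=\sum_{i\in[k]}\varepsilon_i+n\sum_{e\in E}\varepsilon_e,\qquad
\delta_r=\sum_{i\in S_r}\varepsilon_i+\sum_{e\in E}\delta_{r,e}\varepsilon_e,
\]
where, with $\phi_{r,e}=\phi(\mathbf{1}_{S_r}(\alpha_e),\mathbf{1}_{S_r}(\beta_e))$ and $\mathbf{1}_{S_r}$ the indicator function of $S_r$,
\[
\delta_{r,e}=\phi_{r,e}\ \text{ if }e\notin E_r,\qquad\delta_{r,e}=n-\phi_{r,e}\ \text{ if }e\in E_r .
\]
Thus for $e\in E_r$ we have $\delta_{r,e}=n$ if the endpoints lie in $S_r^c$ and $\delta_{r,e}=0$ if they lie in $S_r$. All coefficients satisfy $0\le\delta_r\le\delta$. The variables and their weights are: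
\begin{itemize}
\item $y_{i,h}$ ($i\in[k]$, $h\in H$), with $\Lambda_0$-part $\varepsilon_i$ and $\Lambda_e$-part $h$ if $i=\alpha_e$, $-h\gamma_e$ if $i=\beta_e$, and $0$ otherwise;
\item $w_{e,h}$ ($e\in E$, $h\in H$), with $\Lambda_0$-part $\varepsilon_e$, $\Lambda_e$-part $h$, and all other parts $0$;
\item $s_r$ ($r\in\mathcal{R}$), of weight $-\delta_r\in\Lambda_0$;
\item $s_*$, of weight $-\delta+\sum_r\delta_r\in\Lambda_0$.
\end{itemize}
The variables $s_r$ serve (b): a factor without $s_*$ has weight $0$ only if its $y$'s and $w$'s pay exactly for the $s_r$ that it contains. The variable $s_*$ makes the total weight vanish. The weight $\operatorname{wt}(\mu)$ of a monomial is the sum of the weights of its variables.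

Let $H$ act by $gy_{i,h}=y_{i,gh}$, $gw_{e,h}=w_{e,gh}$, fixing $s_r$ and $s_*$. Since $\gamma_e$ multiplies on the right, $\operatorname{wt}(gz)=g\operatorname{wt}(z)$ for every variable $z$. The orbits of $H$ on the variables are the \emph{types} $y_i$, $w_e$, $s_r$, $s_*$; there are $N=k+|E|+|\mathcal{R}|+1$ of them. The multigrading counts the degree in each type. Let $\mathbf{d}$ have degree $1$ in each $y_i$, degree $n$ in each $w_e$, degree $1$ in each $s_r$ and in $s_*$, and let $d=|\mathbf{d}|=k+n|E|+|\mathcal{R}|+1$.

\subsection*{The group}
Fix a $\mathbb{Z}$-basis of $\Lambda$. There are finitely many monomials of degree at most $d$; let $\ell$ be a power of $n$ that exceeds the absolute values of all coordinates of their weights. Put $A=\operatorname{Hom}(\Lambda,\boldsymbol{\mu}_\ell)$, an abelian group of order $\ell^{\operatorname{rank}\Lambda}$, let $H$ act on it by $(h\chi)(\lambda)=\chi(h^{-1}\lambda)$, and let $G=A\rtimes H$. No choice so far involves $p$. Taking $\ell$ to be a power of $n$ ensures that the primes dividing $|G|$ divide $n$.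

Let $M$ be the free $\mathcal{O}$-module on the variables, and let $\chi\in A$ act on a variable $z$ by $\chi z=\chi(\operatorname{wt}(z))z$. The variable $h^{-1}z$ has weight $h^{-1}\operatorname{wt}(z)$, so $h\chi h^{-1}z=\chi(h^{-1}\operatorname{wt}(z))z=(h\chi)z$. Hence the actions of $A$ and $H$ combine to an action of $G$ on $M$. The multigrading is $G$-invariant, and $M$ is generated by one variable of each type.

A monomial $\mu$ is $A$-invariant if and only if $\chi(\operatorname{wt}(\mu))=1$ for all $\chi\in A$, which means $\operatorname{wt}(\mu)\in\ell\Lambda$ because $\Lambda$ is free. By the choice of $\ell$, \emph{a monomial of degree at most $d$ is $A$-invariant if and only if its weight is $0$}. By \eqref{eq:diag} the $A$-invariant monomials form a basis of $\operatorname{Sym}(M)^A$, and $H$ permutes them. So $R=(\operatorname{Sym}(M)^A)^H$ has the $H$-orbit sums of $A$-invariant monomials as a basis.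

\subsection*{Invariant monomials below $\mathbf{d}$}
Let $\mathbf{d}'\le\mathbf{d}$ coefficientwise. Let $I$ be the set of $i$ such that $y_i$ occurs in $\mathbf{d}'$ and let $u_e$ be the degree of $\mathbf{d}'$ in $w_e$. The \emph{$(y,w)$-part} of $\mathbf{d}'$ is $\sum_{i\in I}\varepsilon_i+\sum_eu_e\varepsilon_e\in\Lambda_0$. A monomial of multidegree $\mathbf{d}'$ has the form
\[
\mu=\prod_{i\in I}y_{i,a_i}\cdot\prod_{e,h}w_{e,h}^{c_e(h)}\cdot(\text{the product of the $s$'s occurring in }\mathbf{d}'),\qquad\sum_hc_e(h)=u_e .
\]
We call $a\in H^I$ its \emph{position}; the position of $g\mu$ is $ga$. The $\Lambda_0$-part of $\operatorname{wt}(\mu)$ depends only on $\mathbf{d}'$, and we call it the $\Lambda_0$-weight of $\mathbf{d}'$. The $\Lambda_e$-part vanishes if and only if $c_e$ solves the problem of Lemma~\ref{lem:balance} with $\iota=\mathbf{1}_I(\alpha_e)$, $\iota'=\mathbf{1}_I(\beta_e)$, $u=u_e$ and with $a_{\alpha_e}$, $a_{\beta_e}\gamma_e$ in place of $a,b$ (an element whose coefficient $\iota$ or $\iota'$ is $0$ plays no role). The lemma gives two statements.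
\begin{enumerate}
\item[(M1)] If $\mu$ is $A$-invariant, then the $\Lambda_0$-weight of $\mathbf{d}'$ is $0$, and the position of $\mu$ satisfies the equation of every label that is in case (B2) for $\mathbf{d}'$.
\item[(M2)] If the $\Lambda_0$-weight of $\mathbf{d}'$ is $0$ and every label is in one of the cases (B1)--(B5) for $\mathbf{d}'$, then the position is an $H$-equivariant bijection from the $A$-invariant monomials of multidegree $\mathbf{d}'$ onto the set of $a\in H^I$ that satisfy the equations of the labels in case (B2).
\end{enumerate}

\subsection*{The component $R_{\mathbf{d}}$}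
The $\Lambda_0$-weight of $\mathbf{d}$ is $\delta-\sum_r\delta_r+(-\delta+\sum_r\delta_r)=0$, and every label is in case (B1). By (M2) there is exactly one $A$-invariant monomial $\mu_a$ of multidegree $\mathbf{d}$ for each $a\in H^k$, and $g\mu_a=\mu_{ga}$. So $R_{\mathbf{d}}=\mathcal{O}[H\backslash H^k]$ with $[a]=\sum_g\mu_{ga}$. This is (a).

\subsection*{Which splittings contribute}
Let $\mathbf{d}=\mathbf{d}'+\mathbf{d}''$ with $\mathbf{d}'\neq0\neq\mathbf{d}''$ and $R_{\mathbf{d}'}\neq0\neq R_{\mathbf{d}''}$. Name the summands so that $s_*$ occurs in $\mathbf{d}''$. Let $T$ be the set of rows $r$ such that $s_r$ occurs in $\mathbf{d}'$, and let $u'$ be the $(y,w)$-part of $\mathbf{d}'$. By (M1),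
\begin{equation}\label{eq:share}
u'=\sum_{r\in T}\delta_r,\qquad\text{and }u'\le\delta\text{ coefficientwise, since }\mathbf{d}'\le\mathbf{d}.
\end{equation}
If $T$ were empty, then $u'=0$ and $\mathbf{d}'=0$. We show that $|T|\ge2$ is impossible as well.

Suppose first that $T$ contains two rows $r\neq r'$ with $S_{r'}\neq\emptyset$. The coefficients of the $\varepsilon_i$ in $u'$ are at most $1$, so $S_r\cap S_{r'}=\emptyset$. Pick $i\in S_{r'}\subset S_r^c$. Since $|S_r^c|\ge2$ (here $|S_r|\le k-2$ is used), there is a label $e\in E_r$ with both endpoints in $S_r^c$, one of them equal to $i$: take $\beta_e=i$ if $i\neq\min S_r^c$, and any $\beta_e$ otherwise. Then $\delta_{r,e}=n$. Also $e\notin E_{r'}$ and $e$ has an endpoint in $S_{r'}$, so $\delta_{r',e}\in\{n,n-1,1\}$ is at least $1$. All $\delta_{r'',e}$ are non-negative, so the coefficient of $\varepsilon_e$ in $u'$ exceeds $n$, contradicting \eqref{eq:share}.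

So if $|T|\ge2$, then $S_r=\emptyset$ for all $r\in T$. Take $r\neq r'$ in $T$. No $y_i$ occurs in $\mathbf{d}'$, so all occur in $\mathbf{d}''$. For $e\in E_r$ we have $\delta_{r,e}=n$, so by \eqref{eq:share} $\mathbf{d}'$ has degree $n$ in $w_e$ and $\mathbf{d}''$ has degree $0$; the same holds for $e\in E_{r'}$. These labels are in case (B2) for $\mathbf{d}''$. By (M1) and \eqref{eq:orbit} with $B=[k]$, the position of an $A$-invariant monomial of multidegree $\mathbf{d}''$ lies in $Ht_r\cap Ht_{r'}$, which is empty because $\mathcal{R}$ is admissible. So $R_{\mathbf{d}''}=0$, a contradiction.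

Hence $T=\{r\}$, and then $\mathbf{d}'$ is determined by \eqref{eq:share}: it is the multidegree $\mathbf{d}'_r$ with $(y,w)$-part $\delta_r$ that contains $s_r$ and no other $s$. This is (b).

\subsection*{The splitting of a row}
Fix any $r\in\mathcal{R}$, write $S=S_r$, $t=t_r$, and let $\mathbf{d}'=\mathbf{d}'_r$, $\mathbf{d}''=\mathbf{d}-\mathbf{d}'_r$. Both are non-negative because $0\le\delta_r\le\delta$, and non-zero because they contain $s_r$ and $s_*$. The $\Lambda_0$-weight of $\mathbf{d}'$ is $\delta_r-\delta_r=0$, and that of $\mathbf{d}''$ is $0$ since the weight of $\mathbf{d}$ is $0$. The index sets are $I'=S$ and $I''=S^c$, and the degrees in $w_e$ are $\delta_{r,e}$ and $n-\delta_{r,e}$. Using \eqref{eq:phi} we read off the case of each label: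
\[
\begin{array}{l|c|c|c}
\text{label }e&\delta_{r,e}&\text{case for }\mathbf{d}'&\text{case for }\mathbf{d}''\\ \hline
e\notin E_r,\ \alpha_e,\beta_e\in S&n&\mathrm{(B1)}&\mathrm{(B5)}\\
e\notin E_r,\ \text{only }\alpha_e\in S&n-1&\mathrm{(B3)}&\mathrm{(B4)}\\
e\notin E_r,\ \text{only }\beta_e\in S&1&\mathrm{(B4)}&\mathrm{(B3)}\\
e\notin E_r,\ \alpha_e,\beta_e\in S^c&0&\mathrm{(B5)}&\mathrm{(B1)}\\
e\in E_r,\ \alpha_e,\beta_e\in S&0&\mathrm{(B2)}&\mathrm{(B5)}\\
e\in E_r,\ \alpha_e,\beta_e\in S^c&n&\mathrm{(B5)}&\mathrm{(B2)}
\end{array}
\]
By (M2) and \eqref{eq:orbit}, the $A$-invariant monomials of multidegree $\mathbf{d}''$ correspond to the positions in $H\cdot t|_{S^c}$. If $S\neq\emptyset$, those of multidegree $\mathbf{d}'$ correspond to the positions in $H\cdot t|_S$. If $S=\emptyset$, there is exactly one, namely $s_r\prod_{e\in E_r}\prod_hw_{e,h}$. This is (c). In each case the monomials form a single $H$-orbit, so $R_{\mathbf{d}'}=\mathcal{O}f'$ and $R_{\mathbf{d}''}=\mathcal{O}f''$, where $f'$ and $f''$ are their sums.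

The product of a monomial of $f'$ and a monomial of $f''$ is an $A$-invariant monomial of multidegree $\mathbf{d}$, so it is $\mu_a$ with $a$ the combined position. If $S=\emptyset$, then $f'f''=\sum_{g'}\mu_{g't}=[t]=v_r$. If $S\neq\emptyset$, then (R3) gives
\[
f'f''=\sum_h\sum_{g'}\mu_{g't^{S,h}}=\sum_h[t^{S,h}]=v_r .
\]
Thus every row contributes $\mathcal{O}v_r$ to the denominator of \eqref{eq:multi} and nothing else contributes. Hence $Q(R)_{\mathbf{d}}=C(\mathcal{R})$, and Proposition~\ref{prop:real} is proved. \qed

\medskip
The computation of $Q(R)_{\mathbf{d}}$ did not use $p\nmid n$. That hypothesis gives $p\nmid|G|$, which is what Lemma~\ref{lem:lattice} needs in order to pass from $M$ to a permutation representation. We combine the two results.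

\begin{corollary}\label{cor:pair}
Let $H,k,\mathcal{R}$ and $G,N,d$ be as in Proposition~\ref{prop:real} and let $V$ be the direct sum of $N$ copies of the regular representation of $G$. Then $G/A\cong H$, all prime divisors of $|G|$ divide $|H|$, and $N_p(d)>N_0(d)$ for every prime $p\nmid|H|$ for which $C(\mathcal{R})$, formed over $\mathcal{O}=\mathbb{Z}[\zeta_\ell]_{\mathfrak{p}}$, has non-zero torsion.
\end{corollary}

\begin{proof}
The order of $G$ is a power of $n$. The module $C(\mathcal{R})\cong Q(R)_{\mathbf{d}}$ is a direct summand of $Q_d(\operatorname{Sym}(M)^G)$, so Lemma~\ref{lem:lattice} applies.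
\end{proof}

\begin{example}\label{ex:size}
Let $p=2$, $H=C_3$, and let $\mathcal{R}$ be the list of Lemma~\ref{lem:triangle}. There are $9$ points, $3$ of them live, so $|\mathcal{R}|=3+6=9$. A row with $|S_r|=1$ has one label and a row with $S_r=\emptyset$ has two, so $|E|=3+12=15$. Hence $N=3+15+9+1=28$ and $d=3+3\cdot15+9+1=58$. For the $3$-group $G$ constructed above and $V$ the sum of $28$ copies of its regular representation, $N_2(58)>N_0(58)$.
\end{example}

\section{A cycle of triangles and the odd primes}\label{sec:odd}

Let now $n=|H|\ge3$ and let $1,\sigma,\rho\in H$ be distinct. If in Figure~\ref{fig:triangle} the point $P'=(\rho,\rho)$ on the diagonal row is kept alive, the triangle multiplies by $-2$: it imposes $P'=-2P$. We let $P'$ be the corner $P$ of a second triangle in two new coordinates, and so on. After $m$ triangles all $2m$ coordinates have changed from $1$ to $\rho$, and since $[\rho,\dots,\rho]=[1,\dots,1]$ we are back at the starting point, which has been multiplied by $(-2)^m$. The work lies in checking that no unintended live point lies on a row.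

Let $m\ge3$ and $k=2m$. Name the positions $1,1',2,2',\dots,m,m'$, so that a tuple consists of $m$ pairs $(a_j,a_{j'})$. For $1\le j\le m$ and $h,h'\in H$ let $t_j(h,h')\in H^{2m}$ have the first $j-1$ pairs equal to $(\rho,\rho)$, the $j$-th pair equal to $(h,h')$ and the remaining pairs equal to $(1,1)$, and let $\langle j;h,h'\rangle=[t_j(h,h')]$. For $1\le j\le m$ put
\[
P_{j-1}=\langle j;1,1\rangle,\qquad U_j=\langle j;\sigma,1\rangle,\qquad W_j=\langle j;\sigma,\sigma\rangle,
\]
and put $P_m=P_0$. Then $\langle j;\rho,\rho\rangle=P_j$ for all $j$: for $j<m$ because $t_j(\rho,\rho)=t_{j+1}(1,1)$, and for $j=m$ because $[\rho,\dots,\rho]=[1,\dots,1]$. The live points are $P_0,\dots,P_{m-1}$, $U_1,\dots,U_m$, $W_1,\dots,W_m$. The rows with non-empty $S$ are, for $1\le j\le m$,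
\[
(\{j\},t_j(1,1)),\qquad(\{j'\},t_j(\sigma,1)),\qquad(\{j,j'\},t_j(1,1));
\]
here $|S|\le2\le k-2$. The points on them are $\langle j;h,1\rangle$, $\langle j;\sigma,h\rangle$ and $\langle j;h,h\rangle$, $h\in H$. Let $\mathcal{R}_m$ be the resulting admissible list.

To tell points apart we use quotients $a^{-1}b$ of two coordinates, which are unchanged by left multiplication and hence are functions on points. Put $q_j=a_j^{-1}a_{j'}$ for $1\le j\le m$, $z_i=a_i^{-1}a_{i+1}$ for $1\le i<m$, and $z_m=a_m^{-1}a_1$. Call a point \emph{diagonal} if all $q_j$ equal $1$. The point $\langle j;h,h'\rangle$ has $q_j=h^{-1}h'$ and $q_i=1$ for $i\neq j$. So the $P_j$ and $W_j$ are diagonal, while $U_j$ has $q_j=\sigma^{-1}\neq1$; it is the only live point with $q_j\neq1$.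

\begin{lemma}\label{lem:distinct}
The points $P_0,\dots,P_{m-1}$ and $\langle j;h,h\rangle$ with $1\le j\le m$, $h\in H\setminus\{1,\rho\}$ are pairwise distinct.
\end{lemma}

\begin{proof}
Let $J=\{i:z_i\neq1\}$ be the set of places where the cyclic word $(a_1,\dots,a_m)$ changes. For $h\notin\{1,\rho\}$:
\[
\begin{array}{l|l|l|l}
\text{point}&(a_1,\dots,a_m)&J&\text{value}\\ \hline
P_0&(1,\dots,1)&\emptyset&\\
P_i,\ 1\le i<m&(\rho,\dots,\rho,1,\dots,1),\ i\text{ entries }\rho&\{i,m\}&z_i=\rho^{-1}\\
\langle1;h,h\rangle&(h,1,\dots,1)&\{1,m\}&z_1=h^{-1}\\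
\langle j;h,h\rangle,\ 1<j<m&(\rho,\dots,\rho,h,1,\dots,1)&\{j-1,j,m\}&z_j=h^{-1}\\
\langle m;h,h\rangle&(\rho,\dots,\rho,h)&\{m-1,m\}&z_{m-1}=\rho^{-1}h
\end{array}
\]
Points with different $J$ are different, and $\{1,m\}\neq\{m-1,m\}$ since $m\ge3$. The points with $J=\{j-1,j,m\}$ are separated by $z_j$. The points with $J=\{1,m\}$ are $P_1$ and the $\langle1;h,h\rangle$; they are separated by $z_1$ because $h\neq\rho$. The points with $J=\{m-1,m\}$ are $P_{m-1}$ and the $\langle m;h,h\rangle$; they are separated by $z_{m-1}$ because $h\neq1$. Every other set $J$ occurs only once.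
\end{proof}

\begin{lemma}\label{lem:cycle}
$C(\mathcal{R}_m)\cong\mathcal{O}/\bigl((-2)^m-1\bigr)\mathcal{O}$.
\end{lemma}

\begin{proof}
The $3m$ live points are distinct: the $P_j$ and $W_j$ by Lemma~\ref{lem:distinct} with $h=\sigma$, and the $U_j$ by the invariants $q_j$. We determine the live points on each row.

\emph{The points $\langle j;h,1\rangle$.} For $h=1$ we get $P_{j-1}$. For $h\neq1$ we have $q_j=h^{-1}\neq1$, so the point is live only if it is $U_j$. This forces $h^{-1}=\sigma^{-1}$, and $h=\sigma$ does give $U_j$.

\emph{The points $\langle j;\sigma,h\rangle$.} For $h=\sigma$ we get $W_j$. For $h\neq\sigma$ we have $q_j=\sigma^{-1}h\neq1$, so the point is live only if it is $U_j$. This forces $\sigma^{-1}h=\sigma^{-1}$, and $h=1$ does give $U_j$.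

\emph{The points $\langle j;h,h\rangle$.} For $h=1,\sigma,\rho$ we get $P_{j-1},W_j,P_j$. For any other $h$ the point is diagonal, so it is no $U_i$, and by Lemma~\ref{lem:distinct} it is no $P_i$ and no $W_i=\langle i;\sigma,\sigma\rangle$.

So $C(\mathcal{R}_m)$ is generated by the live points with the relations
\[
P_{j-1}+U_j=0,\qquad U_j+W_j=0,\qquad P_{j-1}+W_j+P_j=0\qquad(1\le j\le m),
\]
where $P_m=P_0$. The first two families eliminate $U_j=-P_{j-1}$ and $W_j=P_{j-1}$, and the third becomes $P_j=-2P_{j-1}$. For $j<m$ this eliminates $P_j=(-2)^jP_0$, and for $j=m$ it reads $P_0=(-2)^mP_0$.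
\end{proof}

The third element $\rho$ is what makes the relation on the diagonal row have three live terms; this is where $|H|\ge3$ enters for odd $p$. The integer $(-2)^m-1$ is odd, so the cycle never produces $2$-torsion, and the prime $2$ is handled by the single triangle.

\begin{proof}[Proof of Theorem~\ref{thm:primes}(ii)]
Let $m\ge3$ be a common multiple of the numbers $p-1$, $p\in\Pi$, and let $(G,V)$ be the pair that Corollary~\ref{cor:pair} attaches to $H$, $k=2m$ and $\mathcal{R}_m$. It does not depend on $p$ and has the structure required in Theorem~\ref{thm:counter}. Let $p\in\Pi$. Since $p$ is odd, Fermat's little theorem gives $(-2)^{p-1}\equiv1\pmod p$, so $p$ divides the integer $(-2)^m-1$, which is non-zero. By Lemma~\ref{lem:cycle}, $C(\mathcal{R}_m)$ is the quotient of $\mathcal{O}$ by a non-zero non-unit, a non-zero torsion module. Corollary~\ref{cor:pair} gives $N_p(d)>N_0(d)$.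
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For odd $p$ take $\Pi=\{p\}$ in the proof just given. For $p=2$ take the list $\mathcal{R}$ of Lemma~\ref{lem:triangle}; then $C(\mathcal{R})\cong\mathcal{O}/2\mathcal{O}$ is a non-zero torsion module because $2\in\mathfrak{p}$, and Corollary~\ref{cor:pair} applies since $2\nmid|H|$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some problems in invariant theory},
\texttt{https://www.mast.queensu.ca/\textasciitilde{}wehlau/papers/problems.pdf}.

\end{thebibliography}
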